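# One scalar-flat metric on the hemisphere where a Morse count predicts several

## 1. Boundary mean curvature one

Let $(S^3_+,g_0)$ be the closed upper hemisphere of the unit sphere $S^3\subset\mathbb R^4$ with the round metric. Its boundary is a totally geodesic round $2$-sphere. Given a smooth function $h$ on $\partial S^3_+$, we ask how many metrics $g=u^4g_0$, with $u>0$ smooth up to the boundary, are scalar flat and have boundary mean curvature $h$. The mean curvature is computed with the outward unit normal $\eta$ and is the average of the principal curvatures, so the flat unit ball has boundary mean curvature $1$. In terms of $u>0$ the problem is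
$$\Delta_{g_0}u-\tfrac34u=0\ \text{ in } S^3_+,\qquad \frac{\partial u}{\partial\eta}=\tfrac12hu^3\ \text{ on }\partial S^3_+ .\tag{1}$$
Different $u$ give different metrics, so we count positive solutions of (1).

The easy case is $h\equiv1$. One solution is visible, because the hemisphere is conformal to the flat unit ball. We now find all of them, and the tools built for this serve for the rest of the lecture.

**Step 1.1. From the hemisphere to functions on $S^2$.** The aim is to replace (1) by one equation on the boundary. Stereographic projection $B^3\to S^3_+$ pulls $g_0$ back to $q^4|dx|^2$ with $q=(2/(1+|x|^2))^{1/2}$; on $|x|=1$ we have $q=1$ and $\partial_rq=-\frac12$. In dimension three, $(\Delta_{\hat g}-\frac18R_{\hat g})u=q^{-5}(\Delta_g-\frac18R_g)(qu)$ for $\hat g=q^4g$. With $R_{g_0}=6$ this says that $\Delta_{g_0}u-\frac34u=0$ if and only if $\tilde u=qu$ is harmonic in the flat ball. On the boundary $\eta=\partial_r$ and $\partial_r\tilde u=\partial_\eta u-\frac12u$, so the boundary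 condition becomes $\partial_r\tilde u+\frac12\tilde u=\frac12h\tilde u^3$.

Let $\mathcal H_k$ be the spherical harmonics of degree $k$ on $S^2$, $\Pi_k$ the $L^2$-projection onto $\mathcal H_k$, and $\langle\,,\rangle$, $\|\cdot\|$ the $L^2$ product and norm. A function in $\mathcal H_k$ extends harmonically as $r^kY$, so the Dirichlet-to-Neumann map acts on $\mathcal H_k$ as $k$. Let $P$ act on $\mathcal H_k$ as $k+\frac12$. A harmonic function that is positive on the boundary is positive inside. Hence solutions of (1) correspond bijectively to positive smooth $u$ on $S^2$ with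
$$Pu=\tfrac12hu^3 .\tag{2}$$

The inverse of $P$ is an integral operator:
$$P^{-1}g(x)=\frac1{2\pi}\int_{S^2}\frac{g(y)}{|x-y|}\,d\sigma(y).\tag{3}$$
Indeed, for $0<r<1$, $|rx-y|^{-1}=\sum_kr^kP_k(x\cdot y)$ with the Legendre polynomials $P_k$, and $\frac{2k+1}{4\pi}P_k(x\cdot y)$ is the kernel of $\Pi_k$. Since $|x-y|\le(1-r)+|rx-y|\le2|rx-y|$, dominated convergence as $r\to1$ gives $\int g(y)|x-y|^{-1}d\sigma=\frac{4\pi}{2k+1}g(x)$ for $g\in\mathcal H_k$, which is (3). The kernel is weakly singular, so $P^{-1}$ is compact on $C^0(S^2)$. It maps $H^j$ to $H^{j+1}$, and by Hölder it maps $L^p$ to $L^\infty$ for $p>2$, because $|x-y|^{-1}\in L^{p'}$ for $p'<2$.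

Regularity is free. If $h$ is smooth and $u\in C^0$ satisfies $u=P^{-1}(\frac12hu^3)$, then $u\in H^1\cap C^0$, hence $u^3\in H^1$, hence $u\in H^2$. Since $H^j(S^2)$ is an algebra for $j\ge2$, iteration shows that $u$ is smooth. The same holds for $u=P^{-1}(\frac12hu^3+c\cdot x)$ with $c\in\mathbb R^3$.

**Step 1.2. The Möbius symmetry.** The aim is to see which transformations preserve (2). Give $B^3$ the hyperbolic metric $4|dx|^2/(1-|x|^2)^2$. A Möbius map $\varphi$ is an isometry of this metric, orientation reversing ones included. It extends to $\overline{B^3}$ and is conformal on $S^2$, with conformal factor denoted $|\varphi'|$. Two textbook facts are used: $|\varphi(x)-\varphi(y)|^2=|\varphi'(x)||\varphi'(y)||x-y|^2$ for $x,y\in S^2$, and a Möbius map fixing $0$ lies in $O(3)$. Put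
$$T_\varphi u=(u\circ\varphi)\,|\varphi'|^{1/2},\qquad\text{so that}\qquad T_{\varphi\psi}=T_\psi T_\varphi .$$
With $g=Pu$ and the substitution $y\mapsto\varphi(y)$,
$$P^{-1}\big[|\varphi'|^{3/2}g\circ\varphi\big](x)=\frac{|\varphi'(x)|^{1/2}}{2\pi}\int\frac{|\varphi'(y)|^{2}g(\varphi(y))}{|\varphi(x)-\varphi(y)|}d\sigma(y)=|\varphi'(x)|^{1/2}(P^{-1}g)(\varphi(x)),$$
that is,
$$P(T_\varphi u)=|\varphi'|^{3/2}(Pu)\circ\varphi .\tag{4}$$
So (2) for $(u,h)$ is equivalent to (2) for $(T_\varphi u,h\circ\varphi)$. Also $\langle T_\varphi u,PT_\varphi u\rangle=\langle u,Pu\rangle$ and $\int(T_\varphi u)^4d\sigma=\int u^4d\sigma$.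

**Step 1.3. Translations.** The aim is to parametrize Möbius maps modulo rotations by points of $B^3$. For $b\in\mathbb R^3$ let $X_b=\nabla(x\cdot b)$ on $S^2$; then $\operatorname{div}X_b=-2\,x\cdot b$. Let $\chi^b_t$ be its flow. For $b=\omega\in S^2$ use the stereographic coordinate $y=\tan(\theta/2)e^{i\phi}$ with $\theta$ the angle from $\omega$. Since $\dot\theta=-\sin\theta$, the flow is $y\mapsto e^{-t}y$. This is the boundary action of the hyperbolic translation by distance $t$ along the axis from $-\omega$ to $\omega$, and we write $\chi^\omega_t$ for that translation too; $\chi_t^\omega(0)=\tanh(t/2)\,\omega$. On $S^2$ its conformal factor is $e^{-t}(1+|y|^2)/(1+e^{-2t}|y|^2)$, with maximum $e^t$ for $t\ge0$.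

For $\xi=\tanh(s/2)\omega$ put $\varphi_\xi=\chi^\omega_s$. Then $\varphi_\xi(0)=\xi$ and $\max_{S^2}|\varphi_\xi'|=e^s$. In the normal coordinates $\mathbf y=s\omega$ of $\xi$, $\varphi_\xi$ is the time-one map of $X_{\mathbf y}$, so $\varphi_\xi(x)$ is smooth in $(\xi,x)\in B^3\times S^2$. Every Möbius map is $\varphi=\varphi_\xi\circ\rho$ with $\xi=\varphi(0)$, $\rho\in O(3)$, because $\varphi_\xi^{-1}\varphi$ fixes $0$. For $g\in O(3)$, $\varphi_{g\xi}=g\varphi_\xi g^{-1}$.

**Step 1.4. The classification theorem.** The aim is to quote the one deep input. In a stereographic coordinate put $w(y)=u(x(y))\,(2/(1+|y|^2))^{1/2}$ and $\hat h(y)=h(x(y))$. Since $|x-x'|^2=\frac{4|y-y'|^2}{(1+|y|^2)(1+|y'|^2)}$ and $d\sigma=4(1+|y|^2)^{-2}dy$, equations (2) and (3) become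
$$w(y)=\frac1{4\pi}\int_{\mathbb R^2}\frac{\hat h(z)\,w(z)^3}{|y-z|}\,dz ,\tag{5}$$
and $T_\varphi$ becomes $w\mapsto(w\circ\varphi)|\varphi'|_{\mathbb R^2}^{1/2}$. The theorem we use (Chen–Li–Ou, CPAM 59 (2006) 330–343; Y.Y. Li, JEMS 6 (2004) 153–180, case $n=2$, $\alpha=1$) says: the positive continuous solutions of (5) with $\hat h\equiv1$ are exactly
$$w(y)=\Big(\frac{2\mu}{\mu^2+|y-y_0|^2}\Big)^{1/2},\qquad\mu>0,\ y_0\in\mathbb R^2 .$$
The constant $u=1$ corresponds to $(2/(1+|y|^2))^{1/2}$, so each of these functions is $T_\varphi1$ with $\varphi:y\mapsto(y-y_0)/\mu$.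

**Proposition 1.** For $h\equiv1$ the positive solutions of (2) are exactly the functions $T_{\varphi_\xi}^{-1}1$, $\xi\in B^3$, and different $\xi$ give different solutions.

*Proof.* $P1=\frac12$, so $1$ is a solution, and by (4) so is every $T_{\varphi}1$. Conversely a solution is $T_\varphi1$ by Step 1.4. Write $\varphi^{-1}=\varphi_\xi\rho$. Then $T_\varphi1=T_{\rho^{-1}\varphi_\xi^{-1}}1=T_{\varphi_\xi^{-1}}T_{\rho^{-1}}1=T_{\varphi_\xi}^{-1}1$. If $T_{\varphi_\xi}^{-1}1=T_{\varphi_{\xi'}}^{-1}1$, put $\chi=\varphi_\xi^{-1}\varphi_{\xi'}$. Then $T_\chi1=T_{\varphi_{\xi'}}T_{\varphi_\xi}^{-1}1=1$, so $|\chi'|\equiv1$. Writing $\chi=\varphi_q\rho$ we get $e^{s(q)}=\max|\chi'|=1$, so $q=\chi(0)=0$ and $\xi'=\varphi_{\xi'}(0)=\varphi_\xi(\chi(0))=\xi$. $\square$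

So for $h\equiv1$ there is a whole hyperbolic space of solutions. What changes when $h=1+\varepsilon f$? By (4) a Möbius map now changes the equation, replacing $h$ by $h\circ\varphi$, so the family cannot survive intact. We shall see that it is replaced by the critical points of a function $\Phi$ on $B^3$, and the question becomes how many critical points $\Phi$ must have.

## 2. The number $N(h)$ and the conjectured second metric

**Definition.** Let $h$ be a Morse function on $S^2$ with $\Delta h\ne0$ at its critical points. For $\mu=0,1,2$, $D_\mu$ is the number of critical points of $h$ at which $\Delta h<0$ and at which the Morse index of $-h$ is $\mu$. For positive $h$,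
$$N(h)=\Big|1-\sum_{\mu=0}^2(-1)^\mu D_\mu\Big|.$$

At a minimum $\Delta h\ge0$, so $D_2=0$. At a nondegenerate maximum $\Delta h<0$, so $D_0$ is the number of maxima. $D_1$ counts the saddles with $\Delta h<0$. Put
$$d(h)=1-D_0+D_1,\qquad N(h)=|d(h)|\ \text{ for positive } h .$$
For $\varepsilon>0$, adding constants and multiplying by $\varepsilon$ changes nothing, so $d(1+\varepsilon f)=d(f)$.

*Example.* Let $f=\lambda_1x_1^2+\lambda_2x_2^2+\lambda_3x_3^2$ with $\lambda_1<\lambda_2<\lambda_3$. There are two maxima, two saddles (at $\pm e_2$) and two minima, and $\Delta f=2(\lambda_1+\lambda_2+\lambda_3)-6f$. At the saddles $\Delta f=2(\lambda_1+\lambda_3-2\lambda_2)$. So $d(f)=-1$ if $2\lambda_2<\lambda_1+\lambda_3$, and $d(f)=1$ if $2\lambda_2>\lambda_1+\lambda_3$. Equality is excluded by the hypothesis.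

The sphere $S^3$ offers a comparison. Schoen and Zhang consider there the positive solutions of $\Delta_{g_0}u-\frac34u+\frac18Ku^5=0$, for positive Morse $K$ with $\Delta K\ne0$ at critical points. Assuming also that $K$ is a regular value of the scalar curvature map $g\mapsto R_g$, which holds for generic $K$, there are at least $N(K)$ solutions, with $N(K)$ given by the analogous formula. Escobar and Garcia obtained a parallel Morse-theoretic existence result for scalar-flat metrics with prescribed boundary mean curvature on the hemisphere, also under genericity assumptions. The following conjecture, from the "Research Statement - Fernando Schwartz" (http://math.stanford.edu/~fernando/fs_research.pdf), has no genericity assumption.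

**Conjecture.** Let $h$ be a positive Morse function on $\partial S^3_+$ with $\Delta h\ne0$ at its critical points. If $N(h)>1$, then there are at least two distinct metrics $u^4g_0$ which are scalar flat with boundary mean curvature $h$.

The conjecture is false: for every integer $N\ge2$ there is a positive Morse $h$ with $\Delta h\neq0$ at its critical points and $N(h)=N$ for which there is exactly one such metric. This is Theorem 2 with $m=N+1$.

**Theorem 2.** Let $m\ge3$, $x=(x_1,x_2,x_3)\in S^2$, $\zeta=x_1+ix_2$, $z=x_3$. Let $n=2L$ be the smallest even integer $>m$, and let $P_j$ be the Legendre polynomials. There are $\gamma>0$, $\varepsilon_*>0$ and a smooth map $a:[0,\varepsilon_*)\to\mathbb R^{L-1}$, $a(0)=0$, such that for $0<\varepsilon<\varepsilon_*$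
$$h=1+\varepsilon\Big(\operatorname{Re}\zeta^m+\gamma P_n(z)+\sum_{l=1}^{L-1}a_l(\varepsilon)P_{2l}(z)\Big)$$
is positive and Morse, $\Delta h\ne0$ at its critical points, $D_0=m+2$, $D_1=2m$, $D_2=0$, so $d(h)=N(h)=m-1\ge2$, and there is exactly one metric $u^4g_0$ which is scalar flat with boundary mean curvature $h$.

The sign of $d$ matters near constants, as the following complement shows. It is not needed for the disproof.

**Theorem 3.** Let $f$ be a Morse function on $S^2$ with $\Delta f\ne0$ at its critical points and $d(f)\le-2$. If $f_i\to f$ in $C^\infty$ and $\varepsilon_i\downarrow0$, then for all large $i$ there are at least two metrics for $h_i=1+\varepsilon_if_i$.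

**The Kazdan–Warner identity.** This identity converts the symmetry (4) into a constraint, and it is used throughout. Write $X_j=X_{e_j}$. Since $\operatorname{Hess}x_j=-x_jg_{S^2}$, $\sum_jx_j\nabla x_j=0$ and $\sum_j\nabla x_j\otimes\nabla x_j=g_{S^2}^{-1}$, expanding $X_jX_jf=\operatorname{Hess}x_j(\nabla x_j,\nabla f)+\operatorname{Hess}f(\nabla x_j,\nabla x_j)$ gives
$$\sum_jX_jX_jf=\Delta f .\tag{6}$$
For smooth $v$ let $L_bv=\frac d{dt}\big|_0T_{\chi^b_t}v$. The Jacobian of $\chi_t^b$ on $S^2$ is $|(\chi_t^b)'|^2$ and has derivative $\operatorname{div}X_b=-2x\cdot b$ at $t=0$, so $L_bv=X_bv-\frac12(x\cdot b)v$. Differentiating $\langle T_{\chi^b_t}v,PT_{\chi^b_t}v\rangle=\mathrm{const}$ gives $\langle L_bv,Pv\rangle=0$. Integrating by parts,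
$$\int hv^3L_bv=\int h\big(\tfrac14X_b(v^4)-\tfrac12(x\cdot b)v^4\big)=-\tfrac14\int(X_bh)v^4,$$
the terms with $h(x\cdot b)v^4$ cancelling. Hence
$$Pv-\tfrac12hv^3=c\cdot x\quad\Longrightarrow\quad\int(c\cdot x)\,L_bv\,d\sigma=\tfrac18\int(X_bh)\,v^4\,d\sigma .\tag{7}$$

*Example.* Let $h=1+\varepsilon x_3$ with $0<\varepsilon<1$. There is one maximum and no saddle, so $d=0$. And there is no solution: (7) with $c=0$, $b=e_3$ would give $\varepsilon\int|\nabla x_3|^2u^4=0$.

## 3. The degree of $\nabla f-(\Delta f)\,\omega$ and the function $\operatorname{Re}\zeta^m+z^2$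

Why would one believe the conjecture near constants? Suppose that solutions are the critical points of a function $\Phi$ on a ball, and that on the boundary sphere $\nabla\Phi$ can be deformed without zeros to $V_f(\omega)=\nabla f(\omega)-\Delta f(\omega)\,\omega$. Both will be proved. The degree of a nowhere zero field on the boundary sphere is the sum of the indices of the zeros inside, when these are finitely many, so we compute the degree of $V_f$.

**Lemma 4.** Let $f$ be Morse on $S^2$ with $\Delta f\ne0$ at its critical points. The map $V_f=\nabla f-(\Delta f)\omega:S^2\to\mathbb R^3\setminus\{0\}$ has degree $-d(f)$.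

*Proof.* Put $g=-\Delta f$ and on the shell $\frac12\le s\le1$ consider
$$V(s\omega)=\nabla f(\omega)+g_s(\omega)\,\omega,\qquad g_s=(2s-1)g+2(1-s).$$
For $s=1$ this is $V_f$. For $s=\frac12$ it is $\nabla f+\omega$, which is homotopic to $\omega$ through $t\nabla f+\omega\neq0$ and so has degree $1$. A zero in the shell is a point with $\nabla f(p)=0$ and $g_s(p)=0$. As a function of $s$, $g_s(p)$ is affine with value $1$ at $s=\frac12$ and $g(p)\ne0$ at $s=1$, so there is a zero over $p$, exactly one, if and only if $g(p)<0$. At such a zero the derivative of $V$, in tangential and radial directions, is block triangular with diagonal blocks $\frac1s\operatorname{Hess}f(p)$ and $2g(p)-2<0$. Its index is $-\operatorname{sgn}\det\operatorname{Hess}f(p)$. Hence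
$$\deg V_f=1-\sum_{\nabla f(p)=0,\ \Delta f(p)>0}\operatorname{sgn}\det\operatorname{Hess}f(p).$$
The sum over all critical points is $\chi(S^2)=2$. Those with $\Delta f<0$ are $D_0$ maxima (sign $+$) and $D_1$ saddles (sign $-$). So $\deg V_f=1-(2-D_0+D_1)=-d(f)$. $\square$

(This is an instance of a formula of M. Morse, Amer. J. Math. 51 (1929), for fields on a ball.)

So the indices of the critical points of such a $\Phi$ add up to $-d(f)$. If all of them are nondegenerate, each has index $\pm1$ and there are at least $|d(f)|=N(h)$. This is the first approach to the conjecture, and it stops exactly at degenerate critical points, because one of them can carry the whole index. The model in $\mathbb R^3=\{(\zeta,z)\}$ is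
$$\operatorname{Re}\zeta^m+z^2 .$$
Its gradient is $(m\bar\zeta^{\,m-1},2z)$. The only zero is the origin, with index $-(m-1)$. If $\Phi$ could be made to look like this near one point and to have no other critical point, then $d=m-1$ and there would be one solution.

There is an obstruction. The leading part of $\Phi$ will be $4\pi\Gamma_f$, where $\Gamma_f$ is the hyperbolic harmonic extension of $f$. A harmonic function has trace-free Hessian at a critical point, so a $z^2$ term cannot occur there without $|\zeta|^2$ terms. The coefficient of $z^2$ must come from the next order in $\varepsilon$, its sign has to be computed, and at that order unwanted $|\zeta|^{2l}$ terms may appear as well. The plan is: show that solutions are exactly the critical points of a function $\Phi$ (Sections 4 and 5), understand $\Phi$ near $\partial B^3$ (Section 6) and to second order in $\varepsilon$ (Section 7), then build $f$ (Sections 8 to 11).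

## 4. Solutions for $h$ near $1$ are near the Möbius orbit of $1$

An exact count needs control of all solutions, including those that concentrate.

**Proposition 5.** Let $h_i\in C^\infty(S^2)$, $h_i\to1$ uniformly, $\tau_i:=\mathrm{Lip}(h_i)\to0$, and let $u_i>0$ solve $Pu_i=\frac12h_iu_i^3$. After passing to a subsequence there are Möbius maps $\varphi_i$ with $T_{\varphi_i}u_i\to1$ uniformly.

*Proof.* We may assume $\frac12\le h_i\le2$. Let $M_i=\max u_i$.

**Step 4.1. Bounded sequences.** The aim is to settle the case without concentration. If $M_i$ is bounded along a subsequence, then $u_i=P^{-1}(\frac12h_iu_i^3)$ is precompact in $C^0$. Integrating (2), $\int u_i=\int h_iu_i^3\le M_i^2\max h_i\int u_i$, so $M_i^2\max h_i\ge1$. A limit of a further subsequence is a nonzero nonnegative solution for $h\equiv1$, positive because the kernel (3) is positive, hence equal to some $T_\varphi1$. Then $T_{\varphi^{-1}}u_i\to T_{\varphi^{-1}}T_\varphi1=1$ uniformly. From now on $M_i\to\infty$.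

**Step 4.2. Rescaling and extension to $\mathbb R^3$.** The aim is to turn (5) into a boundary problem where the maximum principle applies. Rotate so that the maximum of $u_i$ is at $y=0$ and put
$$\beta_i=w_i(0)=\sqrt2M_i,\qquad W_i(y)=\beta_i^{-1}w_i(y/\beta_i^2),\qquad K_i(y)=\hat h_i(y/\beta_i^2).$$
Then $W_i(0)=1$, $0<W_i\le1$ on $\mathbb R^2$, $W_i=\frac1{4\pi}\int\frac{K_iW_i^3(z)}{|y-z|}dz$, and $K_i$ has Lipschitz constant $\le2\tau_i\beta_i^{-2}$, since $y\mapsto x(y)$ has Lipschitz constant $2$. For $Y=(y,t)\in\mathbb R^3$ define $W_i(Y)=\frac1{4\pi}\int\frac{K_iW_i^3(z)}{|Y-(z,0)|}dz$ and $w_i(Y)=\beta_iW_i(\beta_i^2Y)$, so $w_i(Y)=\frac1{4\pi}\int\frac{\hat h_iw_i^3(z)}{|Y-(z,0)|}dz$.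

For fixed $i$ the density $K_iW_i^3$ is smooth and $O((1+|z|)^{-3})$. So $W_i$ is even in $t$, continuous, tends to $0$ at infinity and is harmonic for $t\ne0$; by the maximum principle in each half space $W_i\le1$. It is smooth on each closed half space. To see this near a given point, cut the density into a $C_c^\infty$ part $g$ and a part vanishing near that point. The potential of the second part is harmonic and even in $t$ there. The potential of $g$ has partial Fourier transform $e^{-|t||\eta|}\hat g(\eta)/(2|\eta|)$, which may be differentiated under the inverse transform for $t\ge0$, because $1/|\eta|$ is integrable near $0$ in $\mathbb R^2$; its $t$-derivative at $0^+$ is $-\frac12g$. Hence $-2\partial_tW_i|_{t=0^+}=K_iW_i^3$, and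
$$-\Delta W_i=K_iW_i^3\,dz\lfloor\{t=0\}\quad\text{in }\mathbb R^3 .$$

**Step 4.3. The local limit.** The aim is to identify the bubble. For $|y|<R$ split the integral for $W_i(y)$ at $|z|=2R$. The inner part has a density bounded by $2$ with bounded support. With $\mathsf a=|y-z|$, $\mathsf b=|y'-z|$,
$$|\mathsf a^{-1}-\mathsf b^{-1}|\le|y-y'|^{1/2}\frac{\mathsf a^{1/2}+\mathsf b^{1/2}}{\mathsf a\mathsf b}\le2|y-y'|^{1/2}(\mathsf a^{-3/2}+\mathsf b^{-3/2}),$$
so the inner part is bounded in $C^{1/2}$. The outer part $J^i_R$ satisfies $|\nabla J^i_R|\le J^i_R/R\le1/R$, as $|y-z|\ge R$ there. Thus a subsequence converges, $W_i\to U$ locally uniformly on $\mathbb R^2$. The inner parts converge, hence so do the $J^i_R$, to a function $J_R$ with Lipschitz constant $\le1/R$, and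
$$U(y)=\frac1{4\pi}\int_{|z|<2R}\frac{U^3(z)}{|y-z|}dz+J_R(y),\qquad|y|<R .$$
As $R\to\infty$ the integral increases to a limit $\le1$, so $J_R$ converges pointwise to a function with Lipschitz constant $0$, a constant $c\ge0$. If $c>0$ then $U\ge c$ and the integral diverges. So $c=0$, and $U=\frac1{4\pi}\int\frac{U^3}{|y-z|}dz$. Since $U(0)=1=\max U$, the equation gives $U>0$, and the classification gives $y_0=0$, $\mu=2$:
$$U(y)=(1+|y|^2/4)^{-1/2},\qquad\frac1{4\pi}\int U^3=\frac12\int_0^\infty\frac{r\,dr}{(1+r^2/4)^{3/2}}=2 .$$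

**Step 4.4. The claim: no mass is left outside the bubble.** With $B_i(R)=\{|y|<R/\beta_i^2\}\subset S^2$,
$$\lim_{R\to\infty}\limsup_i\ \beta_i\int_{S^2\setminus B_i(R)}h_iu_i^3\,d\sigma=0 .$$
The idea is this. Far out, $U\approx2/|y|$. Extra mass would make $W_i$ larger than $(2+\alpha)/r$ at distance $r=\beta_i^2$, for some $\alpha>0$. Then one could compare $W_i$ with its inversions in spheres of all radii up to $2+\alpha$. But $U$ is smaller than its inversion in any sphere of radius larger than $2$.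

The $\limsup$ is nonincreasing in $R$. Suppose the limit is positive, and let $\Lambda\in(0,\infty)$ be at most this limit. Set $\alpha=\min(1,\Lambda/64\pi)$, fix $R$ with $\frac1{4\pi}\int_{|y|<R}U^3\ge2-\frac\alpha2$, and pass to a subsequence with $\beta_i\int_{S^2\setminus B_i(R)}h_iu_i^3\ge\Lambda/2$. We have $w^3dz=\frac1{\sqrt2}(1+|z|^2)^{1/2}u^3d\sigma$, and for $|Y|=1$, $|Y-z|\le1+|z|\le\sqrt2(1+|z|^2)^{1/2}$. So
$$w_i(Y)\ge\frac1{4\pi}\int_{|z|<R/\beta_i^2}\frac{\hat h_iw_i^3}{1+R/\beta_i^2}dz+\frac1{8\pi}\int_{S^2\setminus B_i(R)}h_iu_i^3d\sigma\ge\frac1{\beta_i}\Big(2-\frac\alpha2-o(1)+\frac\Lambda{16\pi}\Big),$$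
because $\int_{|z|<R/\beta_i^2}\hat h_iw_i^3dz=\beta_i^{-1}\int_{|z|<R}K_iW_i^3dz$. Since $\Lambda/16\pi\ge4\alpha$, for large $i$
$$W_i\ge(2+3\alpha)\beta_i^{-2}\quad\text{on }|Y|=\beta_i^2 .\tag{8}$$

**Step 4.5. Inversions and an auxiliary function.** The aim is to set up a comparison that tolerates the variation of $K_i$. Drop $i$. For $0<\lambda\le2+\alpha\ (\le3)$ let $Y^\lambda=\lambda^2Y/|Y|^2$, $r=|Y|$, $W_\lambda(Y)=\frac\lambda rW(Y^\lambda)$, $K^\lambda(z)=K(z^\lambda)$, $\Sigma_\lambda=\{\lambda<r<\beta^2\}$. The Kelvin transform preserves harmonicity off the plane, and on $t=0^+$ we have $-2\partial_tW_\lambda=(\lambda/r)^3(-2\partial_tW)(z^\lambda)=K^\lambda W_\lambda^3$. So $-\Delta W_\lambda=K^\lambda W_\lambda^3dz\lfloor\{t=0\}$ for $Y\ne0$. For $|z|=r>\lambda$, $|z-z^\lambda|=(r-\lambda)(r+\lambda)/r\le2(r-\lambda)$ and $W_\lambda\le\lambda/r$, hence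
$$|K-K^\lambda|W_\lambda^3\le4\tau\beta^{-2}\lambda^3(r-\lambda)r^{-3}.\tag{9}$$
For $r\ge1$ let
$$H_1(Y)=-|t|\,\chi(r)+k(r),\qquad\chi=r^{-2}-r^{-3},\qquad k=-2\Big(1-\frac{1+\ln r}r\Big),\qquad H_\lambda(Y)=H_1(Y/\lambda).$$
We compute
$$\Delta(|t|\chi)=2\chi\,dz\lfloor\{t=0\}+|t|\big(\chi''+\tfrac4r\chi'\big)=2\chi\,dz\lfloor\{t=0\}-2|t|r^{-4},$$
since $\chi''+\frac4r\chi'=(6-8)r^{-4}+(-12+12)r^{-5}$. Also $r^2k'=-2\ln r$, so $-\Delta k=2r^{-3}\ge2|t|r^{-4}$. Therefore $-\Delta H_1\ge2\chi\,dz\lfloor\{t=0\}$, and by scaling $-\Delta H_\lambda\ge2\lambda(r-\lambda)r^{-3}dz\lfloor\{t=0\}$. Moreover $H_\lambda=0$ on $r=\lambda$, and $-3(1-\frac\lambda r)\le H_\lambda\le0$: for $\lambda=1$, $0\le|t|\chi\le\frac1r(1-\frac1r)\le1-\frac1r$, and $0\le1-\frac{1+\ln r}r\le1-\frac1r$.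

Put $\nu=18\tau\beta^{-2}$ and $\tilde D_\lambda=W-W_\lambda+\nu H_\lambda$. Since $\lambda\le3$, we have $2\lambda\nu\ge4\tau\beta^{-2}\lambda^3$, so (9) gives
$$-\Delta\tilde D_\lambda\ge K(W^3-W_\lambda^3)\,dz\lfloor\{t=0\}\quad\text{in }\Sigma_\lambda .$$
Also $\tilde D_\lambda=0$ on $r=\lambda$. On $r=\beta^2$, (8) and $W_\lambda\le\lambda\beta^{-2}\le(2+\alpha)\beta^{-2}$ give $\tilde D_\lambda\ge(2\alpha-54\tau)\beta^{-2}>0$ for $i$ large.

**Step 4.6. Small $\lambda$.** The aim is to start the comparison. Fix a large $i$. Let $\ell$ be a Lipschitz constant of $W$ on $r\le1$, and $r_0\le1$ with $W\ge\frac34$ on $r\le r_0$. For $\lambda<r\le r_0$,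
$$W-W_\lambda=\big(1-\tfrac\lambda r\big)W(Y)+\tfrac\lambda r\big(W(Y)-W(Y^\lambda)\big)\ge\big(1-\tfrac\lambda r\big)\big(\tfrac34-2\ell\lambda\big),$$
so $\tilde D_\lambda\ge(1-\frac\lambda r)(\frac34-2\ell\lambda-3\nu)\ge0$ for small $\lambda$. For $r_0\le r\le\beta^2$, $W$ is superharmonic in the ball $r\leq \beta^2$, so $W\ge2\beta^{-2}$ by (8), and $\tilde D_\lambda\ge(2-54\tau)\beta^{-2}-\lambda/r_0>0$ for small $\lambda$.

**Step 4.7. Up to $\lambda=2+\alpha$.** The aim is to continue. Let $\bar\lambda>0$ be the supremum of the $\mu\le2+\alpha$ with $\tilde D_\lambda\ge0$ in $\Sigma_\lambda$ for all $\lambda\le\mu$, and suppose $\bar\lambda<2+\alpha$. By continuity $\tilde D_{\bar\lambda}\ge0$. As $H_{\bar\lambda}\le0$, $W\ge W_{\bar\lambda}$ in $\Sigma_{\bar\lambda}$, so the continuous function $\tilde D_{\bar\lambda}$ is superharmonic there. It is positive on the outer boundary, hence positive inside by the strong minimum principle. On a thin annulus $\bar\lambda<r<\rho_0$, comparison with $c(\bar\lambda^{-1}-r^{-1})$,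 $c>0$ small, gives $\tilde D_{\bar\lambda}\ge c(\bar\lambda^{-1}-r^{-1})$, hence $\partial_r\tilde D_{\bar\lambda}\ge c\bar\lambda^{-2}>0$ on $r=\bar\lambda$.

The functions involved are even in $t$ and $C^1$ on each closed side of $t=0$. The field $r\partial_r=y\cdot\nabla_y+t\partial_t$ is tangent to $\{t=0\}$, so $\partial_r\tilde D_\lambda(Y)$ is continuous in $(\lambda,Y)$ near $\lambda=\bar\lambda$, $r=\bar\lambda$. (The formula for $H_\lambda$ makes sense for $r$ slightly less than $\lambda$.) So for some $\delta>0$ and all $\lambda$ near $\bar\lambda$, $\partial_r\tilde D_\lambda>0$ for $|r-\bar\lambda|\le\delta$. With $\tilde D_\lambda=0$ on $r=\lambda$ we get $\tilde D_\lambda\ge0$ for $\lambda\le r\le\bar\lambda+\delta$. On the compact set $\bar\lambda+\delta\le r\le\beta^2$ the function $\tilde D_{\bar\lambda}$ has a positive minimum, so $\tilde D_\lambda>0$ there for $\lambda$ near $\bar\lambda$. This contradicts the choice of $\bar\lambda$. Hence $\bar\lambda=2+\alpha$, and $W\ge W_\lambda$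 in $\Sigma_\lambda$ for $\lambda=2+\alpha$.

Now let $i\to\infty$ with $\lambda=2+\alpha$ fixed: $U\ge U_\lambda$ for $|y|>\lambda$. But
$$\frac{U_\lambda^2}{U^2}=\frac{\lambda^2(4+|y|^2)}{\lambda^4+4|y|^2}>1\quad\text{for }|y|>\lambda>2,$$
because $(\lambda^2-4)(|y|^2-\lambda^2)>0$. This contradiction proves the claim of Step 4.4.

**Step 4.8. From small mass to uniform convergence.** The aim is to finish. As $u_i\le\beta_i$ and $h_i\ge\frac12$, $\int_{S^2\setminus B_i(R)}u_i^4\le2\beta_i\int_{S^2\setminus B_i(R)}h_iu_i^3$, which tends to $0$ as first $i\to\infty$ and then $R\to\infty$. Let $\varphi_i$ be the Möbius map $y\mapsto2y/\beta_i^2$ composed with the rotation. Then $v_i=T_{\varphi_i}u_i$ is represented by $\sqrt2\,W_i(2y)\to\sqrt2\,U(2y)=(2/(1+|y|^2))^{1/2}$ locally uniformly, and this limit represents the constant $1$. Since $\int u^4d\sigma$ is conformally invariant, the $L^4$ mass of $v_i$ outside $\{|y|<R/2\}$ is small. So $r_i:=v_i-1\to0$ in $L^4(S^2)$. With $k_i=h_i\circ\varphi_i\to1$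 uniformly, subtracting $1=P^{-1}(\frac12)$ from $v_i=P^{-1}(\frac12k_iv_i^3)$ gives
$$r_i=P^{-1}\big(\tfrac12k_i(v_i^2+v_i+1)r_i\big)+P^{-1}\big(\tfrac12(k_i-1)\big),\qquad\tfrac12k_i(v_i^2+v_i+1)=\tfrac32+b_i,\quad b_i\to0\text{ in }L^2 .$$
By Hardy–Littlewood–Sobolev $P^{-1}:L^{8/5}\to L^8$, and $\|b_ir_i\|_{L^{8/5}}\le\|b_i\|_{L^2}\|r_i\|_{L^8}$. Also $P^{-1}:L^4\to L^\infty$. So $\|r_i\|_{L^8}\le C\|r_i\|_{L^4}+C\|b_i\|_{L^2}\|r_i\|_{L^8}+o(1)$, hence $\|r_i\|_{L^8}\to0$. Then $k_iv_i^3-1\to0$ in $L^{8/3}$, and $r_i=P^{-1}(\frac12(k_iv_i^3-1))\to0$ in $L^\infty$, as $\frac83>2$. $\square$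

## 5. A function on $B^3$ whose critical points are the solutions

Let $C^0_\perp=\{\psi\in C^0(S^2):\langle\psi,x_j\rangle=0,\ j=1,2,3\}$. The linearization of (2) at $u=1$, $h=1$ is $P-\frac32$, with kernel $\mathcal H_1$, the tangent directions of the Möbius orbit. So we solve the equation up to an error in $\mathcal H_1$.

**Lemma 6.** For all sufficiently small $\delta_1\in(0,\frac12)$ there is $\eta_1>0$, which may be taken as small as we like, such that for $\kappa\in C^0(S^2)$ with $\|\kappa\|_\infty\le\eta_1$ there is a unique $\psi=\psi(\kappa)\in C^0_\perp$ with $\|\psi\|_\infty\le\delta_1$ such that $v=1+\psi$ satisfies, for some $c=c(\kappa)\in\mathbb R^3$,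
$$Pv=\tfrac12(1+\kappa)v^3+c\cdot x .\tag{10}$$
$\psi$ and $c$ depend smoothly on $\kappa\in C^0$ and are $O(3)$-equivariant, $\psi(0)=0$, and $\psi(\kappa)$ is smooth if $\kappa$ is.

*Proof.* Apply the implicit function theorem to $G(\psi,c,\kappa)=1+\psi-P^{-1}(\frac12(1+\kappa)(1+\psi)^3+c\cdot x)$, a continuous polynomial map $C^0_\perp\times\mathbb R^3\times C^0\to C^0$ with $G(0,0,0)=0$. Its $(\psi,c)$-derivative at $0$ is $(\psi,c)\mapsto(I-\frac32P^{-1})\psi-\frac23c\cdot x$. On $C^0_\perp$ the operator $I-\frac32P^{-1}$ has eigenvalue $\frac{k-1}{k+1/2}$ on $\mathcal H_k$, $k\ne1$, so it is injective; it is a compact perturbation of $I$, hence an isomorphism of $C^0_\perp$. Since $C^0=C^0_\perp\oplus\mathcal H_1$, the derivative is an isomorphism. This gives existence, smoothness, and uniqueness among small $(\psi,c)$. Smallness of $c$ is automatic: pairing (10) with $x_j$, where $\langle Pv,x_j\rangle=\frac32\langle v,x_j\rangle=0$, gives $c_j=-\frac3{8\pi}\int x_j(1+\kappa)v^3$, which is small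 when $\psi,\kappa$ are. Given $\delta_1$ small, shrink $\eta_1$ so that $\|\psi(\kappa)\|_\infty\le\delta_1$. Equivariance follows from uniqueness, and smoothness from the regularity argument of Step 1.1. $\square$

We fix $\delta_1$ and $\eta_1$ so small that two later requirements hold, in (14) and (19).

**Step 5.1. The reduced energy.** The aim is to make $c(\kappa)=0$ a critical point equation. With $v=1+\psi(\kappa)$ let
$$\mathfrak F(\kappa)=\tfrac12\langle v,Pv\rangle-\tfrac18\int(1+\kappa)v^4 .$$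
By (10) and $v\perp x_j$, $\langle v,Pv\rangle=\frac12\int(1+\kappa)v^4$, so $\mathfrak F(\kappa)=\frac18\int(1+\kappa)v^4$. Thus $\mathfrak F$ is smooth on $\{\|\kappa\|_\infty<\eta_1\}\subset C^0$ and $O(3)$-invariant. Along a $C^1$ curve in $\kappa$, $g=Pv=\frac12(1+\kappa)v^3+c\cdot x$ is $C^1$ in $C^0$ and $\frac d{dt}\frac12\langle P^{-1}g,g\rangle=\langle g,\dot v\rangle$. Since $\dot v\perp x_j$,
$$\mathfrak F'(\kappa)[\dot\kappa]=\int(c\cdot x)\dot v-\tfrac18\int\dot\kappa v^4=-\tfrac18\int\dot\kappa\,v^4 .\tag{11}$$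

**Step 5.2. The function $\Phi$.** For smooth $f$ write $f_\xi=f\circ\varphi_\xi$. The map $(\xi,x)\mapsto f_\xi(x)$ is smooth, so $\xi\mapsto f_\xi\in C^0(S^2)$ is smooth, and on a compact set of $\xi$ its derivatives of each order are bounded uniformly for $f$ in a bounded subset of $C^\infty$. For $|\varepsilon|\,\|f\|_\infty<\eta_1$ put $v_\xi=1+\psi(\varepsilon f_\xi)$ and
$$\Phi(\xi)=\Phi(\xi;\varepsilon,f)=-\frac8\varepsilon\big(\mathfrak F(\varepsilon f_\xi)-\mathfrak F(0)\big)=\int_0^1\!\!\int f_\xi\,\big(1+\psi(t\varepsilon f_\xi)\big)^4d\sigma\,dt ,\tag{12}$$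
the second equality by (11). The last expression defines $\Phi$ also for $\varepsilon=0$, and $\Phi$ is jointly smooth in $\xi$, $\varepsilon$ and finite-dimensional parameters on which $f$ depends smoothly. By $O(3)$-invariance, $\mathfrak F(\varepsilon f\circ\varphi)$ depends only on $\varphi(0)$. So by (11), and by continuity at $\varepsilon=0$,
$$\frac d{dt}\Big|_0\Phi(\varphi_\xi\chi^b_t(0))=A_b(\xi):=\int(X_bf_\xi)\,v_\xi^4\,d\sigma .\tag{13}$$
As $b$ varies, the velocities of $\varphi_\xi\chi^b_t(0)$ fill the tangent space at $\xi$, so $d\Phi(\xi)=0$ if and only if $A_b(\xi)=0$ for all $b$.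

**Step 5.3. Critical points are solutions.** By (7) with $h=1+\varepsilon f_\xi$, $\int(c\cdot x)L_bv_\xi=\frac\varepsilon8A_b(\xi)$. Integrating by parts, the left side is
$$\int v_\xi\big[-\operatorname{div}((c\cdot x)X_b)-\tfrac12(c\cdot x)(x\cdot b)\big]d\sigma=-\tfrac{2\pi}3c\cdot b+O(\delta_1|c||b|).$$
For $\delta_1$ small and $\varepsilon\ne0$: if all $A_b(\xi)$ vanish, $b=c$ gives $c=0$; the converse is clear. Hence
$$d\Phi(\xi)=0\iff c(\varepsilon f_\xi)=0\iff T_{\varphi_\xi}^{-1}(1+\psi(\varepsilon f_\xi))\text{ solves (2) with }h=1+\varepsilon f .\tag{14}$$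

**Proposition 7.** Let $\mathcal F\subset C^\infty(S^2)$ be bounded in $C^1$. There is $\varepsilon_0>0$ such that for $f\in\mathcal F$, $0<\varepsilon<\varepsilon_0$, the map $\xi\mapsto T_{\varphi_\xi}^{-1}(1+\psi(\varepsilon f_\xi))$ is a bijection from the critical points of $\Phi(\cdot;\varepsilon,f)$ onto the positive solutions of (2) with $h=1+\varepsilon f$.

*Proof.* By (14) critical points go to solutions, positive because $\delta_1<\frac12$. Consider
$$\mathcal B(v,\xi)=\Big(\int x_jT_{\varphi_\xi}v\,d\sigma\Big)_j=\Big(\int(\varphi_\xi^{-1}(x))_j\,|(\varphi_\xi^{-1})'|^{3/2}\,v\,d\sigma\Big)_j ,$$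
smooth in $(v,\xi)\in C^0\times B^3$ by the second form, with $\mathcal B(1,0)=0$. Its $\xi$-derivative there is invertible, because $\langle x_j,L_b1\rangle=-\frac12\int x_j(x\cdot b)=-\frac{2\pi}3b_j$. So there are a neighborhood $\mathcal U$ of $0\in B^3$ and $\sigma>0$ such that for $\|v-1\|_\infty\le\sigma$ there is exactly one $\xi\in\mathcal U$ with $T_{\varphi_\xi}v\perp x_j$ for all $j$, and $\xi\to0$ as $v\to1$.

*Surjective.* Given $\sigma'>0$, for small $\varepsilon$ every solution $u$, for any $f\in\mathcal F$, has some $\varphi$ with $\|T_\varphi u-1\|_\infty\le\sigma'$. Otherwise there would be $\varepsilon_i\to0$, $f_i\in\mathcal F$ and solutions $u_i$ violating this, while $1+\varepsilon_if_i\to1$ and $\mathrm{Lip}(\varepsilon_if_i)\to0$, against Proposition 5. Composing $\varphi$ with some $\varphi_{\xi'}$, $\xi'$ near $0$, we may also arrange $T_\varphi u\perp x_j$ and $\|T_\varphi u-1\|_\infty\le\delta_1$. Write $\varphi=\varphi_\xi\rho$. Since $T_\varphi u=T_\rho T_{\varphi_\xi}u$,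 the same two properties hold for $v=T_{\varphi_\xi}u$. It solves (10) with $\kappa=\varepsilon f_\xi$, $c=0$. By uniqueness $v=1+\psi(\varepsilon f_\xi)$, and $\xi$ is critical by (14).

*Injective.* Let $v=T_{\varphi_\xi}u=1+\psi(\varepsilon f_\xi)$ and $v'=T_{\varphi_{\xi'}}u=1+\psi(\varepsilon f_{\xi'})$. For small $\varepsilon$ both are uniformly close to $1$. With $\chi=\varphi_\xi^{-1}\varphi_{\xi'}$ we have $v'=T_\chi v$, so $|\chi'|^{1/2}=v'/(v\circ\chi)$ is close to $1$. Writing $\chi=\varphi_q\rho$, $e^{s(q)}=\max|\chi'|$ is close to $1$, so $q=\chi(0)\in\mathcal U$. Now $T_{\varphi_q}v=T_{\rho^{-1}}T_\chi v=T_{\rho^{-1}}v'\perp x_j$, and also $T_{\varphi_0}v=v\perp x_j$. Uniqueness in $\mathcal U$ gives $q=0$, so $\xi'=\varphi_\xi(\chi(0))=\xi$. $\square$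

## 6. The hyperbolic harmonic extension and the gradient of $\Phi$ near $\partial B^3$

At $\varepsilon=0$ we have $\psi=0$, so $\Phi=4\pi\Gamma_f$ with $\Gamma_f(\xi)=\frac1{4\pi}\int f_\xi\,d\sigma$.

**Step 6.1. $\Gamma_f$ is the harmonic extension of $f$.** The curves $t\mapsto\varphi_\xi\chi^{e_j}_t(0)$ are unit-speed geodesics through $\xi$ with orthonormal velocities, and $\Gamma_f(\varphi(0))=\frac1{4\pi}\int f\circ\varphi\,d\sigma$ for every Möbius $\varphi$. So by (6)
$$\Delta_{\mathbb H^3}\Gamma_f(\xi)=\frac1{4\pi}\int\sum_jX_jX_jf_\xi\,d\sigma=\frac1{4\pi}\int\Delta(f_\xi)\,d\sigma=0 .$$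
If $\xi\to\omega_0\in S^2$ then $\varphi_\xi(x)\to\omega_0$ for $x\ne-\omega_0$, so $\Gamma_f$ has boundary values $f$.

Use polar coordinates $\xi=\tanh(s/2)\omega$, with metric $ds^2+\sinh^2\!s\,d\omega^2$. Since $\Gamma_f(\xi)=\frac1{4\pi}\int f(x)|(\varphi_\xi^{-1})'(x)|^2d\sigma$ with a weight depending only on $s$ and $x\cdot\omega$, the Funk–Hecke formula gives $\Gamma_Y=R_k(s)Y(\omega)$ for $Y\in\mathcal H_k$. For $k\ge1$,
$$(\sinh^2\!s\,R_k')'=k(k+1)R_k,\quad R_k(0)=0,\quad R_k(\infty)=1,\quad\sinh^2\!s\,R_k'=k(k+1)\int_0^sR_k .\tag{15}$$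
The value at $0$ is the mean of $Y$, and the last part holds because $\Gamma_Y$ is smooth at the origin.

*Example.* $R_1(s)=\coth s-s/\sinh^2s$: here $\sinh^2\!s\,R_1'=2(s\coth s-1)$, whose derivative is $2R_1$; also $R_1(s)=\frac23s+O(s^3)$ and $R_1(\infty)=1$.

**Step 6.2. Properties of $R_k$, $k\ge1$.**

*Positivity.* At an interior negative minimum we would have $0\le\sinh^2\!s\,R_k''=k(k+1)R_k<0$. So $R_k\ge0$, and by (15) $R_k$ is nondecreasing, hence $\le1$. If $R_k(s_0)=0$ for some $s_0>0$, then $R_k=0$ on $[0,s_0]$, so $R_k\equiv0$, contradicting $R_k(\infty)=1$. So $R_k>0$, and by (15) $R_k'>0$, for $s>0$.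

*At the origin.* In $s^2R''+2s(s\coth s)R'-k(k+1)\frac{s^2}{\sinh^2s}R=0$ the coefficients $s\coth s$ and $s^2/\sinh^2s$ are analytic in $s^2$, and the exponents at $0$ are $k$ and $-k-1$. In the variable $s^2$ the exponents differ by $k+\frac12$, not an integer, so there are two Frobenius solutions, and the bounded one gives $R_k=s^k\varrho_k(s^2)$ with $\varrho_k$ analytic near $0$ and $\varrho_k(0)=:c_k>0$.

*Comparison.* For $j>k\ge1$ put $w=R_j-R_k$. Then $(\sinh^2\!s\,w')'-k(k+1)w=(j(j+1)-k(k+1))R_j\ge0$ and $w(0)=w(\infty)=0$. At a positive maximum the left side would be negative, so $w\le0$. With the last part of (15),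
$$R_j\le R_k,\qquad R_j'\le\tfrac{j(j+1)}{k(k+1)}R_k'\qquad(j>k\ge1).\tag{16}$$

*Asymptotics.* By (15), $R_k'\le k(k+1)s/\sinh^2s$. Integrating from $s$ to $\infty$, $0\le1-R_k\le Ck^2(1+s)e^{-2s}$ for $s\ge1$, so $\int_0^\infty(1-R_k)\le Ck^2$ and $\sinh^2\!s\,R_k'=k(k+1)s+O(k^4)$. For $f$ in a $C^\infty$-bounded set the norms $\|\Pi_kf\|_{C^1}$ decay faster than any power of $k$, so summing $\Gamma_f=\sum_kR_k\Pi_kf$ (with $R_0=1$) gives, for $s\ge1$,
$$\partial_s\Gamma_f=\frac{-s\,\Delta f(\omega)+O(1)}{\sinh^2s},\qquad\nabla_\omega\Gamma_f=\nabla f(\omega)+O((1+s)e^{-2s}).\tag{17}$$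

**Proposition 8.** Let $\mathcal F$ be bounded in $C^\infty$ with $|\nabla f|+|\Delta f|\ge2m_0>0$ on $S^2$ for all $f\in\mathcal F$. There are $C,s_1,\varepsilon_1>0$ such that for $f\in\mathcal F$, $0<\varepsilon<\varepsilon_1$, $s\ge s_1$, $b\perp\omega$, $|b|=1$:
$$\Big|A_\omega+\tfrac{4\pi s}{\sinh^2s}\Delta f(\omega)\Big|\le\frac{C(1+\varepsilon s)}{\sinh^2s},\qquad\Big|A_b-\tfrac{4\pi}{\sinh s}\partial_bf(\omega)\Big|\le\frac{C\big(\varepsilon+(1+s)e^{-2s}\big)}{\sinh s}.\tag{18}$$
After enlarging $s_1$ and shrinking $\varepsilon_1$: where $|\nabla f(\omega)|\ge m_0$, $A_b>0$ for $b=\nabla f(\omega)/|\nabla f(\omega)|$; elsewhere $A_\omega\ne0$ has the sign of $-\Delta f(\omega)$. In particular $\Phi(\cdot;\varepsilon,f)$ has no critical points in $s\ge s_1$.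

*Proof.* *Comparison with a constant.* For $\xi$ near $\omega$, $f_\xi$ is close to the constant $f(\omega)$ away from $-\omega$. Let $\kappa=\varepsilon f_\xi$, $\kappa_0=\varepsilon f(\omega)$, $v=1+\psi(\kappa)$, $v_0=(1+\kappa_0)^{-1/2}$. Then $Pv_0=\frac12v_0=\frac12(1+\kappa_0)v_0^3$, and if $\eta_1$ is small compared with $\delta_1$, uniqueness in Lemma 6 gives $v_0=1+\psi(\kappa_0)$, $c(\kappa_0)=0$. Put $r=v-v_0\in C^0_\perp$ and $\Pi=I-\Pi_1$. Subtracting the two equations and applying $\Pi$,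
$$(P-\tfrac32)r=\Pi\Big\{\tfrac12(\kappa-\kappa_0)v^3+\big[\tfrac12(1+\kappa_0)(v^2+vv_0+v_0^2)-\tfrac32\big]r\Big\}.$$
$(P-\frac32)^{-1}\Pi$ is bounded on $L^2$, and on $L^3$ since $L^3\subset L^2\to H^1\subset L^3$. The square bracket is $O(\delta_1+\eta_1)$ in $L^\infty$. So for $\delta_1,\eta_1$ small the last term is absorbed, and
$$\|r\|_{L^q}\le C\varepsilon\|f_\xi-f(\omega)\|_{L^q},\qquad q=2,3 .\tag{19}$$

*Main terms.* We have $A_b=v_0^4\int X_bf_\xi+\mathrm{err}_b$ with $|\mathrm{err}_b|\le C\int|X_bf_\xi||r|$, and $v_0^4=1+O(\varepsilon)$. By (13) at $\varepsilon=0$: $\int X_\omega f_\xi=4\pi\partial_s\Gamma_f$, as $\varphi_\xi\chi^\omega_t=\chi^\omega_{s+t}$. For $b\perp\omega$, $\chi_t^b(0)$ moves with unit speed in direction $b$, and $d\varphi_\xi(0)$, a translation along the axis $\omega$, maps its velocity to the unit tangential vector in direction $b$, which is $\frac1{\sinh s}\partial_b$. So $\int X_bf_\xi=\frac{4\pi}{\sinh s}\partial_b\Gamma_f$. Inserting (17) gives the main terms of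 (18), with errors as stated.

*Errors.* Use the stereographic coordinate with $\omega$ at $y=0$. Then $f_\xi(y)=\hat f(y/\lambda)$, $\lambda=e^s$, where $\hat f$ is $f$ in the coordinate $y$. Thus $|f_\xi-f(\omega)|\le C\min(|y|/\lambda,1)$ and $|\nabla_yf_\xi|\le\frac C\lambda(1+|y|^2/\lambda^2)^{-1}$. Since $X_bf_\xi=\frac14(1+|y|^2)^2\nabla_y(x\cdot b)\cdot\nabla_yf_\xi$, $|\nabla_y(x\cdot\omega)|=4|y|(1+|y|^2)^{-2}$ and $|\nabla_y(x\cdot b)|\le2(1+|y|^2)^{-1}$,
$$|X_\omega f_\xi|\le\frac C\lambda\,\frac{|y|}{1+|y|^2/\lambda^2},\qquad|X_bf_\xi|\le\frac C\lambda\,\frac{1+|y|^2}{1+|y|^2/\lambda^2}.$$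
Now integrate with $d\sigma=4(1+|y|^2)^{-2}dy$, splitting at $|y|=\lambda$.

- $\|X_\omega f_\xi\|_{L^2}^2$ and $\|f_\xi-f(\omega)\|_{L^2}^2$: for $|y|<\lambda$ both are at most $C\lambda^{-2}\int_0^\lambda\frac{\varrho^3d\varrho}{(1+\varrho^2)^2}\le C\lambda^{-2}(1+s)$; for $|y|>\lambda$ they are at most $C\lambda^{2}\int_\lambda^\infty\varrho^{-5}d\varrho$ and $C\int_\lambda^\infty\varrho^{-3}d\varrho$, both $\le C\lambda^{-2}$.
- $\|X_bf_\xi\|_{L^{3/2}}^{3/2}$: at most $C\lambda^{-3/2}\int_0^\lambda(1+\varrho^2)^{-1/2}\varrho\,d\varrho+C\lambda^{3/2}\int_\lambda^\infty\varrho^{-3}d\varrho\le C\lambda^{-1/2}$.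
- $\|f_\xi-f(\omega)\|_{L^3}^3$: at most $C\lambda^{-3}\int_0^\lambda\frac{\varrho^4d\varrho}{(1+\varrho^2)^2}+C\int_\lambda^\infty\varrho^{-3}d\varrho\le C\lambda^{-2}$.

By Hölder and (19), $|\mathrm{err}_\omega|\le C\varepsilon\lambda^{-2}(1+s)$ and $|\mathrm{err}_b|\le C\lambda^{-1/3}\cdot\varepsilon\lambda^{-2/3}=C\varepsilon\lambda^{-1}$. Since $\lambda^{-1}\le1/\sinh s$, (18) follows.

*Signs.* Where $|\nabla f(\omega)|\ge m_0$ and $b=\nabla f/|\nabla f|$, $\sinh s\,A_b\ge4\pi m_0-C(\varepsilon+(1+s)e^{-2s})>0$ for large $s$ and small $\varepsilon$. Elsewhere $|\Delta f(\omega)|\ge m_0$, and $4\pi sm_0>C(1+\varepsilon s)$ for large $s$ and small $\varepsilon$. $\square$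

**Corollary 9.** In Proposition 8 let $f\in\mathcal F$ be Morse. In normal coordinates $\mathbf y=s\omega$, the Euclidean gradient of $\Phi(\cdot;\varepsilon,f)$ on $|\mathbf y|=s_1$ has degree $-d(f)$. So if $\Phi$ has finitely many critical points, their indices add up to $-d(f)$.

*Proof.* The gradient is $(\partial_s\Phi)\,\omega+\frac1{s_1}\nabla_\omega\Phi$, with $\partial_s\Phi=A_\omega$ and $\partial_b\Phi=\sinh s\,A_b$ for $b\perp\omega$. The linear homotopy to $V_f=\nabla f-(\Delta f)\omega$ has no zeros: where $|\nabla f|\ge m_0$ both tangential parts have positive inner product with $\nabla f$, and elsewhere both radial parts are nonzero with the sign of $-\Delta f$. Apply Lemma 4, noting that $\Delta f\ne0$ where $\nabla f=0$. All critical points lie in $s<s_1$. $\square$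

With Proposition 7 this makes Section 3 rigorous. For fixed Morse $f$ with $\Delta f\ne0$ at critical points and small $\varepsilon>0$, if all critical points of $\Phi$ are nondegenerate there are at least $N(1+\varepsilon f)$ solutions.

## 7. The $\varepsilon$-term and its Laplacian

Linearizing (10) at $\kappa=0$ and applying $\Pi$ gives $(P-\frac32)\psi'(0)[\kappa]=\frac12\Pi\kappa$, so $\psi'(0)[\kappa]=\frac12Q\kappa$ with
$$Q=\sum_{k\ne1}\frac1{k-1}\Pi_k .$$
By (12), $\partial_\varepsilon\Phi|_{\varepsilon=0}=\int_0^14t\cdot\frac12\langle f_\xi,Qf_\xi\rangle dt=\langle f_\xi,Qf_\xi\rangle$. Hence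
$$\Phi(\xi;\varepsilon,f)=4\pi\Gamma_f(\xi)+\varepsilon S_f(\xi)+\varepsilon^2\mathcal R(\xi;\varepsilon,f),\qquad S_f(\xi)=\langle f_\xi,Qf_\xi\rangle .\tag{20}$$
Here $\mathcal R$ is jointly smooth in $\xi,\varepsilon$ and finite-dimensional parameters of $f$. On compact sets of $\xi$ and for small $\varepsilon$ it is bounded in $C^2$ in $\xi$, uniformly for $f$ in bounded subsets of $C^\infty$, because the derivatives of $\psi$ of each order are bounded near $0\in C^0$ and $\xi\mapsto f_\xi\in C^0$ has uniformly bounded derivatives.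

Since $\Gamma_f$ is harmonic, the Laplacian of $\Phi$ begins with $\varepsilon\Delta S_f$. At the points that matter it has a sign.

**Lemma 10.** If $\Pi_1f=\Pi_2f=0$, then
$$\Delta_{\mathbb H^3}S_f(0)=T(f):=\sum_{k\ge3}\frac{6k(k+1)}{(2k+1)(k-1)(k-2)}\|\Pi_kf\|^2 .$$
So $T(f)>0$ unless $f$ is constant.

*Proof.* $Q$ commutes with $O(3)$, so $S_f(\varphi(0))=\langle f\circ\varphi,Q(f\circ\varphi)\rangle$ for every Möbius $\varphi$. Taking second derivatives along $\chi^{e_j}_t(0)$ and using (6),
$$\Delta_{\mathbb H^3}S_f(0)=2\sum_j\langle X_jf,QX_jf\rangle+2\langle\Delta f,Qf\rangle .$$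
This quadratic form is rotation invariant, since $(X_bf)\circ g=X_{g^{-1}b}(f\circ g)$ and the sum is over an orthonormal basis. So different degrees are orthogonal (Schur's lemma), and constants contribute $0$. Let $f\in\mathcal H_k$, $k\ge3$, extended as a solid harmonic. The function $x_jf-|x|^2\frac{\partial_jf}{2k+1}$ is harmonic, because $\Delta(x_jf)=2\partial_jf$ and $\Delta(|x|^2\partial_jf)=(6+4(k-1))\partial_jf$. So on $S^2$, $x_jf=a_j+b_j$ with $a_j\in\mathcal H_{k+1}$, $b_j=\frac{\partial_jf}{2k+1}\in\mathcal H_{k-1}$. Then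
$$X_jf=\tfrac12\big(\Delta(x_jf)-x_j\Delta f-f\Delta x_j\big)=-k\,a_j+(k+1)\,b_j .$$
On $S^2$, $\sum_j(\partial_jf)^2=k^2f^2+|\nabla_{S^2}f|^2$, so $\sum_j\|\partial_jf\|^2=(k^2+k(k+1))\|f\|^2$ and $\sum_j\|b_j\|^2=\frac k{2k+1}\|f\|^2$. From $\sum_j\|x_jf\|^2=\|f\|^2$, $\sum_j\|a_j\|^2=\frac{k+1}{2k+1}\|f\|^2$. Since $Q$ is $\frac1k$ on $\mathcal H_{k+1}$, $\frac1{k-2}$ on $\mathcal H_{k-1}$ and $\frac1{k-1}$ on $\mathcal H_k$,
$$\frac{\Delta_{\mathbb H^3} S_f(0)}{\|f\|^2}=\frac{2k(k+1)}{2k+1}\Big[1+\frac{k+1}{k-2}-\frac{2k+1}{k-1}\Big]=\frac{6k(k+1)}{(2k+1)(k-1)(k-2)},$$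
because $(2k-1)(k-1)-(2k+1)(k-2)=3$. $\square$

*Example.* For $f=\operatorname{Re}\zeta^3$ one gets $\Delta_{\mathbb H^3}S_f(0)=\frac{72}{14}\|f\|^2=\frac{36}7\|f\|^2$.

## 8. A function with $m+2$ maxima and $2m$ low-Laplacian saddles

Fix $m\ge3$. Let $n=2L\in\{m+1,m+2\}$, so $L\ge2$, and write $P_n'(c)=c\,S(c^2)$. Since $P_n'$ is odd with $n-1$ distinct zeros in $(-1,1)$, $S$ is a polynomial of degree $L-1\ge1$ all of whose roots are simple and lie in $(0,1)$, and $S(1)=P_n'(1)=\frac{n(n+1)}2>0$. To the right of its largest root $S$ is positive and increasing. Put $C_0=\max_{[0,1]}|S|$. Choose $\theta_0\in(0,\frac\pi2)$ such that for $|c|\ge\cos\theta_0$ we have $P_n(c)\ge\frac12$ and $S(c^2)>0$, and $S'>0$ on $[\cos^2\theta_0,1]$. Fix $\gamma>0$ with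
$$\gamma C_0<m\sin^{m-2}\theta_0,\qquad\gamma\,n(n+1)|P_n(0)|<m(m+1).\tag{21}$$
Let
$$f_a=\operatorname{Re}\zeta^m+\gamma P_n(z)+\sum_{l=1}^{L-1}a_lP_{2l}(z),\qquad f_0=f_{a=0}=\sin^m\theta\cos m\phi+\gamma P_n(c),\quad c=\cos\theta .$$

*Example.* For $m=3$: $n=4$, $P_4(c)=\frac18(35c^4-30c^2+3)$, $S(x)=\frac12(35x-15)$, $C_0=10$. With $\cos^2\theta_0=0.9$ we have $P_4\ge0.54$ for $|c|\ge\cos\theta_0$, and $\gamma=\frac1{20}$ satisfies (21): $\frac12<3\sqrt{0.1}$ and $\frac38<12$. There is one parameter $a_1$.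

**Lemma 11.** $f_0$ is Morse, $\Delta f_0\ne0$ at its critical points, and $D_0=m+2$, $D_1=2m$, $D_2=0$. The same holds for $f_a$ with $|a|$ small, so $d(f_a)=1-(m+2)+2m=m-1$.

*Proof.* *Poles.* As $m\ge3$, the Hessian is that of $\gamma P_n$, and $n$ is even: nondegenerate maxima with $\Delta f_0=-n(n+1)\gamma<0$.

*Off the poles.* A critical point has $\cos m\phi=e\in\{\pm1\}$ and
$$\partial_\theta f_0=\sin\theta\cos\theta\,\big[me\sin^{m-2}\theta-\gamma S(c^2)\big]=0 .$$
There $\partial_\theta\partial_\phi f_0=0$ and $\partial_\phi^2f_0=-m^2e\sin^m\theta$.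

*Case $c=0$.* $\partial_\theta^2f_0=-me+\gamma S(0)$ has the sign of $-e$, since $|\gamma S(0)|<m$ by (21). This gives $m$ maxima ($e=1$) and $m$ minima ($e=-1$), and $\Delta f_0=-em(m+1)-\gamma n(n+1)P_n(0)$ has the sign of $-e$ by (21).

*Case $c\ne0$.* $m\sin^{m-2}\theta=e\gamma S(c^2)\le\gamma C_0$ forces $\sin\theta<\sin\theta_0$, where $S>0$, so $e=1$. On $(0,\theta_0)$ the bracket with $e=1$ has positive derivative, is negative at $0^+$ and positive at $\theta_0$. So it has one zero, where $\partial_\theta^2f_0>0>\partial_\phi^2f_0$. The same holds near the other pole. In total there are $2m$ nondegenerate saddles, with $\Delta f_0=-m(m+1)\sin^m\theta-n(n+1)\gamma P_n(c)<0$, as $P_n\ge\frac12$ there.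

*Stability.* For small $|a|$, by the implicit function theorem $f_a$ has exactly one critical point near each critical point of $f_0$, with the same Morse index and the same sign of $\Delta$. Outside these neighborhoods $|\nabla f_0|$ is bounded below, so there are no others. $\square$

(For $m=3$ there are $5$ maxima, $6$ saddles and $3$ minima, and $5-6+3=2$.)

**Lemma 12.** The only critical point of $\Gamma_0:=\Gamma_{f_0}$ in $B^3$ is the origin.

*Proof.* $\Gamma_0=R_m(s)\sin^m\theta\cos m\phi+\gamma R_n(s)P_n(c)$. The origin is critical since $R_k=O(s^k)$ and $m,n\ge3$. On the axis with $s>0$, $\partial_s\Gamma_0=\gamma R_n'>0$. Off the axis a critical point has $\cos m\phi=e=\pm1$ and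
$$eR_m'\sin^m\theta+\gamma R_n'P_n(c)=0,\qquad c\,\big[meR_m\sin^{m-2}\theta-\gamma R_nS(c^2)\big]=0 .\tag{22}$$
If $c=0$, then by (16) and (21) $R_m'=\gamma R_n'|P_n(0)|\le\gamma|P_n(0)|\frac{n(n+1)}{m(m+1)}R_m'<R_m'$, impossible. If $c\ne0$, then $m\sin^{m-2}\theta\le\gamma C_0R_n/R_m\le\gamma C_0$, so $\sin\theta<\sin\theta_0$, hence $S>0$, $e=1$, $P_n\ge\frac12$, and the left side of the first equation is positive. $\square$

## 9. Removing the powers of $|\zeta|^2$

The first attempt is $h=1+\varepsilon f_0$. By Proposition 8, Lemma 12 and (20), for small $\varepsilon$ all critical points of $\Phi(\cdot;\varepsilon,f_0)$ lie near the origin. Near the origin, in normal coordinates, $\Gamma_0=c_m\operatorname{Re}\zeta^m+\dots$ has zero Hessian, and the term $\varepsilon S_{f_0}$ decides. Here the attempt stops: nothing prevents $\varepsilon S_{f_0}$ from containing terms $\varepsilon\rho^{2l}$, $\rho=|\zeta|$, of degree $2l\le m$. Such a term can split the critical point. For instance, $\operatorname{Re}\zeta^m+\alpha\rho^2+z^2$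 with $\alpha\ne0$ has $m+1$ critical points: the origin, and the $m$ points with $z=0$, $\cos m\phi=-\operatorname{sgn}\alpha$, $m\rho^{m-2}=2|\alpha|$. The remedy is to use the coefficients $a_l$ to remove these terms exactly.

Write $\mathbf y=s\omega=(\zeta,z)$ for the normal coordinates, $\rho=|\zeta|$, $s^2=\rho^2+z^2$, and $\Phi(\mathbf y;\varepsilon,a)=\Phi(\cdot;\varepsilon,f_a)$.

**Lemma 13.** There is a smooth $a(\varepsilon)$ for small $|\varepsilon|$, with $a(0)=0$, such that $\Phi^\varepsilon=\Phi(\cdot;\varepsilon,a(\varepsilon))$ satisfies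
$$\Phi^\varepsilon(\zeta,0)=\mathrm{const}+\beta_\varepsilon\operatorname{Re}\zeta^m+O(\rho^{m+1}),\qquad\beta_0=4\pi c_m>0,\tag{23}$$
where $\beta_\varepsilon$ is smooth in $\varepsilon$ and the gradient of the remainder is $O(\rho^m)$ uniformly. Moreover $0$ is a critical point of $\Phi^\varepsilon$.

*Proof.* *Symmetry.* If $g\in O(3)$ and $f_a\circ g=f_a$, then $f_a\circ\varphi_{g\xi}=f_a\circ g\varphi_\xi g^{-1}=(f_a)_\xi\circ g^{-1}$, so $\Phi(g\xi)=\Phi(\xi)$ by $O(3)$-invariance of $\mathfrak F$. Since $f_a$ is invariant under rotation by $2\pi/m$ about the $z$-axis, under $x_2\mapsto-x_2$ and under $z\mapsto-z$, so is $\Phi$. In particular $\mathbf y=0$ is a critical point.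

*Taylor expansion.* A monomial $\zeta^p\bar\zeta^q$ is invariant under the rotation if and only if $m$ divides $p-q$. For $p+q\le m$ this leaves $p=q$ and $\zeta^m,\bar\zeta^m$, and the reflection leaves only $\operatorname{Re}\zeta^m$ among combinations of the last two. So on $z=0$
$$\Phi((\zeta,0);\varepsilon,a)=\mathrm{const}+\sum_{l=1}^{L-1}\alpha_l(\varepsilon,a)\rho^{2l}+\beta(\varepsilon,a)\operatorname{Re}\zeta^m+O(\rho^{m+1})$$
with smooth $\alpha_l,\beta$, because $\{l\ge1:2l\le m\}=\{1,\dots,L-1\}$ by the choice of $n=2L$.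

*Solving.* At $\varepsilon=0$, on $z=0$,
$$\Phi=4\pi\Big[R_m(\rho)\cos m\phi+\gamma R_n(\rho)P_n(0)+\sum_la_lR_{2l}(\rho)P_{2l}(0)\Big]+\mathrm{const},$$
with $R_{2l}(\rho)=c_{2l}\rho^{2l}(1+O(\rho^2))$ and $R_n(\rho)=O(\rho^{m+1})$. So $\alpha(0,a)$ is linear and triangular in $a$ with diagonal entries $4\pi c_{2l}P_{2l}(0)\ne0$, and $\beta(0,0)=4\pi c_m$. The implicit function theorem gives $a(\varepsilon)$ with $\alpha_l(\varepsilon,a(\varepsilon))=0$ for all $l$ and $a(0)=0$. Put $\beta_\varepsilon=\beta(\varepsilon,a(\varepsilon))$. $\square$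

## 10. The origin is the only critical point nearby

**Proposition 14.** There are $r_0,\varepsilon_2>0$ such that for $0<\varepsilon<\varepsilon_2$ the only critical point of $\Phi^\varepsilon$ in $|\mathbf y|<r_0$ is $0$.

*Proof.* $C,c'$ denote positive constants independent of small $\varepsilon$ and $\mathbf y$. By evenness in $z$ and Taylor's formula,
$$\Phi^\varepsilon(\zeta,z)=\Phi^\varepsilon(\zeta,0)+z^2E^\varepsilon(\zeta,z),\qquad E^\varepsilon=E^0+\varepsilon E^1,\tag{24}$$
with all functions smooth in $(\mathbf y,\varepsilon)$ (also $E^1=E^1(\mathbf y,\varepsilon)$) and with the symmetries of $\Phi^\varepsilon$.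

**Step 10.1. The $z^2$ coefficient: $E^0(0)=0$ and $E^1(0)>0$.** This supplies the missing $z^2$. By (23) and $m\ge3$ the planar Hessian vanishes at $0$, so $2E^\varepsilon(0)$ is the Euclidean Laplacian of $\Phi^\varepsilon$ at $0$ in normal coordinates, which equals $\Delta_{\mathbb H^3}\Phi^\varepsilon(0)$. By (20), harmonicity of $\Gamma_{f_a}$, $a(\varepsilon)=O(\varepsilon)$ and Lemma 10, this is $\varepsilon T(f_0)+O(\varepsilon^2)$, and $T(f_0)>0$ since $f_0$ has only the degrees $m,n\ge3$. So $E^0(0)=0$ and $E^1(0)|_{\varepsilon=0}=\frac12T(f_0)>0$. By the rotation symmetry $\nabla_\zeta E^1=0$ on $\rho=0$, so $|\nabla_\zeta E^1|\le C\rho$.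

**Step 10.2. The $\zeta$-gradient of $E^0$.** The aim is the bound
$$|\nabla_\zeta E^0|\le C(\rho^{m-1}+\rho\,s^{2L-4}).$$
We have $\Phi^0=\mathrm{const}+4\pi[\varrho_m(s^2)\operatorname{Re}\zeta^m+\gamma\varrho_n(s^2)p]$ with $p=s^nP_n(z/s)$, a homogeneous polynomial of degree $L$ in $(\rho^2,z^2)$. Subtracting the value at $z=0$ and dividing by $z^2$, $E^0=g_1\operatorname{Re}\zeta^m+g_2$ with $g_1,g_2$ smooth functions of $(\rho^2,z^2)$. Here $g_2$ vanishes to order $L-1$ in these variables, because $\varrho_n(s^2)p$ vanishes to order $L$ and one factor $z^2$ has been divided out. A first derivative of $g_2$ in the variable $\rho^2$ is $O(s^{2(L-2)})$, and $|\nabla_\zeta(\rho^2)|=2\rho$.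

**Step 10.3. The $z$-derivative.** The aim is to bound the factor $J^\varepsilon$ in $\partial_z\Phi^\varepsilon=zJ^\varepsilon$. Here $J^\varepsilon=2E^\varepsilon+z\partial_zE^\varepsilon=J^0+\varepsilon J^1$, and by Step 10.1 $J^1\ge t_0>0$ for $\mathbf y,\varepsilon$ near $0$. The polynomial $\partial_zp$ is harmonic, axially symmetric, homogeneous of degree $n-1$, and equals $nz^{n-1}$ on the axis; so $\partial_zp=ns^{n-1}P_{n-1}(z/s)$. As $n-1$ is odd, $s^{n-1}P_{n-1}(z/s)/z$ is a homogeneous polynomial of degree $n-2=2L-2$ in $\mathbf y$. Differentiating the formula for $\Phi^0$,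
$$J^0=(\operatorname{Re}\zeta^m)\cdot\text{smooth}+4\pi\gamma c_n\,n\,s^{n-1}P_{n-1}(z/s)/z+O(s^{2L}).$$
Thus $|J^0|\le C(\rho^m+s^{2L-2})$. On the axis the polynomial is $z^{n-2}$. So for a suitable $\vartheta\in(0,1)$ and $|\mathbf y|$ small, $J^0\ge c'|z|^{2L-2}-C\rho^m$ when $\rho\le\vartheta|z|$.

**Step 10.4. No critical point with $z\ne0$.** Let $\mathbf y$ be critical with $z\ne0$, $|\mathbf y|$ small. From $\nabla_\zeta\Phi^\varepsilon=0$, $|\nabla_\zeta\operatorname{Re}\zeta^m|=m\rho^{m-1}$, (23), (24) and Steps 10.1 and 10.2,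
$$\beta_\varepsilon m\rho^{m-1}\le C\big[\rho^m+z^2(\varepsilon\rho+\rho\,s^{2L-4}+\rho^{m-1})\big].$$
The terms $\rho^m$ and $z^2\rho^{m-1}$ are absorbed on the left, so
$$\rho=0\quad\text{or}\quad\rho^{m-2}\le Cz^2(\varepsilon+s^{2L-4}).\tag{25}$$
We show $J^\varepsilon>0$, which contradicts $\partial_z\Phi^\varepsilon=zJ^\varepsilon=0$.

*Case $\rho\le\vartheta|z|$.* Here $s\le2|z|$, so by (25) $\rho^m\le z^2\rho^{m-2}\le Cz^2(\varepsilon z^2+|z|^{2L-2})$, trivially so if $\rho=0$. Hence
$$J^\varepsilon\ge c'|z|^{2L-2}+\varepsilon t_0-Cz^2(\varepsilon z^2+|z|^{2L-2})>0$$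
for $|\mathbf y|$ small.

*Case $\rho>\vartheta|z|$.* Then $s\le C\rho$ and $z^2s^{2L-4}\le C\rho^{2L-2}\le C\rho^{m-1}$, as $2L-2=n-2\ge m-1$. So (25) reads $\rho^{m-2}\le C\varepsilon z^2+C\rho\cdot\rho^{m-2}$, and absorbing the last term, $\rho^{m-2}\le C\varepsilon z^2$. Therefore
$$|J^0|\le C(\rho^m+\rho^{2L-2})\le C\rho^{m-1}\le C\rho\,\varepsilon z^2\le\tfrac12\varepsilon t_0$$
for $|\mathbf y|$ small, and $J^\varepsilon\ge\frac12\varepsilon t_0>0$.

**Step 10.5. Critical points with $z=0$.** There $|\nabla_\zeta\Phi^\varepsilon|\ge m\beta_\varepsilon\rho^{m-1}-C\rho^m>0$ for small $\rho>0$, by (23). So $\rho=0$. $\square$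

The two positive contributions to $J^\varepsilon$ on the axis have independent sources: $\gamma>0$ gives $c'|z|^{2L-2}$, and Lemma 10 gives $\varepsilon t_0$. The argument needs their signs to agree.

## 11. Exactly one metric

*Proof of Theorem 2.* Take $a_0>0$ small. The set $\mathcal F=\{f_a:|a|\le a_0\}$ is bounded in $C^\infty$. By Lemma 11, $|\nabla f_0|+|\Delta f_0|>0$ on $S^2$, so $|\nabla f_a|+|\Delta f_a|\ge2m_0>0$ for all $|a|\le a_0$, with some $m_0>0$. So Propositions 7 and 8 apply to $\mathcal F$. For small $\varepsilon>0$ we have $|a(\varepsilon)|\le a_0$, and: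

- $\Phi^\varepsilon$ has no critical points with $s\ge s_1$, by Proposition 8;
- it has none with $r_0\le s\le s_1$, because $d\Phi^\varepsilon\to4\pi\,d\Gamma_0$ uniformly there as $\varepsilon\to0$, and $d\Gamma_0\ne0$ there by Lemma 12;
- in $s<r_0$ it has exactly one, the origin, by Lemma 13 and Proposition 14.

By Proposition 7, equation (2) with $h=1+\varepsilon f_{a(\varepsilon)}$ has exactly one positive solution, so by Step 1.1 there is exactly one metric. For small $\varepsilon>0$ the function $h$ is positive, and by Lemma 11 it is Morse with $\Delta h\ne0$ at its critical points, $D_0=m+2$, $D_1=2m$, $D_2=0$, $d(h)=N(h)=m-1\ge2$. $\square$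

With $m=3$ we have $N(h)=2$ and one solution: the conjecture is false. By Corollary 9 the origin is a critical point of $\Phi^\varepsilon$ of index $-(m-1)$. Its absolute value is $N(h)\ge2$, so it is degenerate.

## 12. Two metrics when $d\le-2$

In Theorem 2 $d$ is positive, and the single critical point has index $-d\le-2$. For $d\le-2$ a single critical point would need index $\ge2$. We first see how degenerate it would have to be.

**Lemma 15.** Let $0$ be an isolated critical point of a smooth function $\Phi$ near $0\in\mathbb R^3$. If $\dim\ker\operatorname{Hess}\Phi(0)\le1$, the index of $\nabla\Phi$ at $0$ lies in $\{-1,0,1\}$. If the kernel has dimension $2$ and the Hessian has a positive eigenvalue, the index is at most $1$.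

*Proof.* If the Hessian is invertible the index is the sign of its determinant. Otherwise choose orthonormal coordinates $(y',y'')$ with $\ker\operatorname{Hess}\Phi(0)=\{y'=0\}$, and put $F_1=\partial_{y'}\Phi$, $F_2=\partial_{y''}\Phi$, $B=\partial_{y'}^2\Phi(0)$, an invertible matrix. Solve $F_1(\eta(y''),y'')=0$ by the implicit function theorem, let $g(y'')=\Phi(\eta(y''),y'')$, and use the coordinates $(w,y'')$ with $y'=\eta(y'')+w$. Then $F_1=M(w,y'')w$ with $M=\int_0^1\partial_{y'}F_1(\eta+tw,y'')dt$ close to $B$, and $F_2(\eta(y''),y'')=\nabla g(y'')$ by the chain rule. The homotopy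
$$\Big(\big((1-t)M+tB\big)w,\ F_2\big(\eta(y'')+(1-t)w,\,y''\big)\Big),\qquad0\le t\le1,$$
vanishes near $0$ only if $w=0$ and $\nabla g(y'')=0$. For $t=0$ that means only at $0$, since $0$ is an isolated critical point of $\Phi$, so $0$ is an isolated zero of $\nabla g$ and the homotopy has no zero other than $0$ near $0$. At $t=1$ the map is $(Bw,\nabla g(y''))$. So the index is $\operatorname{sgn}\det B$ times the index of $\nabla g$ at $0$.

If $y''$ is one variable, $g'$ has an isolated zero, of index $-1$, $0$ or $1$. If $y''$ has two variables, $B>0$ is a number and the index is that of $\nabla g$ for a planar function. This is at most $1$, a textbook fact (K.-C. Chang, *Infinite Dimensional Morse Theory and Multiple Solution Problems*): the index is $\sum_q(-1)^q\operatorname{rank}C_q(g)$ with the critical groups $C_q$; a local minimum or local maximum has index $1$, and otherwise only $C_1$ can be nonzero, so the index is $\le0$. $\square$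

(The reduction to $g$ is the index form of the splitting lemma of Gromoll–Meyer.)

*Proof of Theorem 3.* **Step 12.1. The total index.** As in the stability part of Lemma 11, for large $i$ the function $f_i$ is Morse, $\Delta f_i\ne0$ at its critical points and $d(f_i)=d(f)$. For $i_0$ large, $\mathcal F=\{f_i\}_{i\ge i_0}\cup\{f\}$ satisfies the hypotheses of Propositions 7 and 8. Let $\Phi_i=\Phi(\cdot;\varepsilon_i,f_i)$. For large $i$, solutions for $h_i$ correspond bijectively to critical points of $\Phi_i$, all lying in $s<s_1$. By Corollary 9 the degree of $\nabla\Phi_i$ on $s=s_1$ is $-d(f)\ge2$, so there is at least one critical point. Suppose that for infinitely many $i$ there is only one, $\xi_i$; its index is $\ge2$. Pass to a subsequence with $\xi_i\to\xi_0\in B^3$. By (20), $\Phi_i\to4\pi\Gamma_f$ in $C^2$ on $s\le s_1$. So $d\Gamma_f(\xi_0)=0$, and the Hessians of $\Phi_i$ at $\xi_i$ converge to $4\pi\operatorname{Hess}\Gamma_f(\xi_0)$, which is trace free.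

**Step 12.2. $\operatorname{Hess}\Gamma_f(\xi_0)\ne0$.** Being trace free, it has at least two nonzero eigenvalues. So for large $i$ the kernel of $\operatorname{Hess}\Phi_i(\xi_i)$ has dimension $\le1$, and Lemma 15 contradicts index $\ge2$.

**Step 12.3. $\operatorname{Hess}\Gamma_f(\xi_0)=0$.** Here the second-order term decides. Let $F=f_{\xi_0}$. The first and second derivatives of $4\pi\Gamma_f$ along $\varphi_{\xi_0}\chi^b_t(0)$ at $t=0$ are $\int X_bF$ and $\int X_b^2F$, and all vanish. Now $\int X_bF=2\int(x\cdot b)F$, and for $|b|=1$, using $|X_b|^2=1-(x\cdot b)^2$,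
$$\int X_b^2F=2\int(x\cdot b)X_bF=-2\int F\big(|X_b|^2-2(x\cdot b)^2\big)=6\int F\big((x\cdot b)^2-\tfrac13\big).$$
The functions $(x\cdot b)^2-\frac13$ span $\mathcal H_2$, so $\Pi_1F=\Pi_2F=0$. Since $S_f(\varphi(0))=\langle f\circ\varphi,Q(f\circ\varphi)\rangle$ for every Möbius $\varphi$, $S_f(\varphi_{\xi_0}(\xi))=S_F(\xi)$, and Lemma 10 gives $\Delta_{\mathbb H^3}S_f(\xi_0)=\Delta_{\mathbb H^3}S_F(0)=T(F)>0$, because $f$ is not constant. By (20), harmonicity of $\Gamma_{f_i}$, and $\Delta S_{f_i}(\xi_i)\to\Delta S_f(\xi_0)$,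
$$\operatorname{tr}\operatorname{Hess}\Phi_i(\xi_i)=\Delta_{\mathbb H^3}\Phi_i(\xi_i)=\varepsilon_i\big(T(F)+o(1)\big)>0 .$$
So $\operatorname{Hess}\Phi_i(\xi_i)$ has a positive eigenvalue and its kernel has dimension $\le2$. By Lemma 15 the index is at most $1$, again a contradiction.

Hence for all large $i$ there are at least two solutions. $\square$

*Example.* The hypothesis of Theorem 3 can be met. Let $f=x_1^4+x_2^4+x_3^4$ on $S^2$, so $\Delta f=12-20f$. The critical points are the $6$ points $\pm e_j$ ($f=1$, $\Delta f=-8$), the $12$ points of type $(\pm1,\pm1,0)/\sqrt2$ ($f=\frac12$, $\Delta f=2$) and the $8$ points of type $(\pm1,\pm1,\pm1)/\sqrt3$ ($f=\frac13$, $\Delta f=\frac{16}3$). Near $e_3$, $f=1-2(x_1^2+x_2^2)+\dots$, a nondegenerate maximum. On the circle $x_3=0$, $f=\frac14(3+\cos4\phi)$ has second derivative $4$ at $\phi=\frac\pi4$; as $\Delta f=2$ there and the reflection $x_3\mapsto-x_3$ diagonalizes the Hessian, the other eigenvalue is $-2$, so these are nondegenerate saddles. At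 the last eight points the threefold symmetry makes the Hessian a positive multiple of the identity, so they are nondegenerate minima. So $D_0=6$, $D_1=0$, $d(f)=-5$.
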